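\title{Fully packed loops with U-turns: one linear factor per column}

\begin{abstract}
A U-turn alternating sign matrix of size $n$ can be drawn as a fully packed configuration of black and white paths and loops. Fix the black and the white link pattern, give each closed loop the weight $\tau$, and give each U-turn of one orientation the weight $y$. We prove the conjecture that the resulting generating function is $(1+y)^n$ times a polynomial in $\tau$. The proof rewrites the loop model as a network of crossings that satisfy the Yang--Baxter equation while keeping track of both link patterns. Each column then carries its own parameter and contributes one linear factor, and these factors merge into $(1+y)^n$ when the parameters tend to zero. The factorization fails already for $n=2$ if black and white loops have different weights or if the U-turns have independent weights.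
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{U-turn matrices and their loops}

Fix $n\ge1$ and take a grid with $2n$ rows, numbered from top to bottom, and $n$ columns, numbered from left to right; the vertex in row $r$ and column $c$ is $(r,c)$. Each row has an external edge on the left, and each column has an external edge at the top and one at the bottom. On the right, for $i=1,\dots,n$, a \emph{U-turn} edge joins $(2i-1,n)$ to $(2i,n)$. A \emph{U-turn alternating sign matrix} (UASM) of size $n$, which is Kuperberg's UASM of order $2n$, is an orientation of all these edges such that every vertex has two incoming and two outgoing arrows (the ice rule of the six-vertex model), the left external edges point into the grid, and the top and bottom external edges point out of it. A U-turn is one edge and carries one arrow. We write $\#\cap$ for the number of U-turns oriented from row $2i$ to row $2i-1$.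

Call $(r,c)$ even or odd according to the parity of $r+c$. Every internal edge, and every U-turn, joins an even vertex to an odd one. Color an edge \emph{black} if its arrow leaves an even vertex or enters an odd vertex, and \emph{white} otherwise; this rule applies to external edges too. At an even vertex the outgoing edges are the black ones, at an odd vertex the incoming edges are, so every vertex meets two black and two white edges. The black edges therefore form vertex-disjoint closed loops and paths that end at black external edges, and the same holds for white. This is the \emph{fully packed loop} (FPL) picture. The external edges are called \emph{terminals}. The left terminal of row $r$ is black if and only if $r$ is even, the top terminal of column $j$ is black if and only if $j$ is odd, and the bottom terminal of column $j$ is black if and only if $j$ is even. So there are $2n$ terminals of each color, in cyclic order on the boundary of a disc that contains the grid and the U-turns. Since paths of one color are disjoint, the black paths pair the black terminals into a non-crossing perfect matching, the \emph{black link pattern} $\pi_b$, and the white paths give the \emph{white link pattern}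 $\pi_w$. Let $\ell$ be the number of closed loops, black and white together, and put
\[
\Psi^V_n(\pi_b,\pi_w,\tau,y)=\sum\tau^{\ell}\,y^{\#\cap}\in\mathbb Z[\tau,y],
\]
the sum running over all UASMs of size $n$ with link patterns $\pi_b$ and $\pi_w$.

Two facts are known. Kuperberg showed that $Z^V_n(y)=\sum_{\pi_b,\pi_w}\Psi^V_n(\pi_b,\pi_w,1,y)$ has the overall factor $(1+y)^n$, and $(1+y)^2$ divides each $\Psi^V_n(\pi_b,\pi_w,\tau,y)$ for $n\ge2$. As $Z_n^V$ has degree at most $n$, the first fact says that in a uniformly random UASM the number $\#\cap$ is distributed like the number of heads in $n$ tosses of a fair coin. It is natural to ask whether this distribution persists once the link patterns and the number of loops are prescribed. The conjecture posed in \cite{slides} says that it does: each $\Psi^V_n(\pi_b,\pi_w,\tau,y)$ is $(1+y)^n$ times a polynomial in $\tau$ alone. We prove this, without using the two known facts.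

\begin{theorem}\label{thm:main}
For every $n\ge1$ and all link patterns $\pi_b,\pi_w$,
\[
\Psi^V_n(\pi_b,\pi_w,\tau,y)=(1+y)^n\,\Psi_{\pi_b,\pi_w}(\tau),\qquad \Psi_{\pi_b,\pi_w}(\tau)=\Psi^V_n(\pi_b,\pi_w,\tau,0)\in\mathbb Z_{\ge0}[\tau].
\]
Thus $\Psi_{\pi_b,\pi_w}(\tau)$ is the loop generating function of the UASMs with link patterns $\pi_b,\pi_w$ all of whose U-turns go from row $2i-1$ to row $2i$.
\end{theorem}

\subsection{Columns, not U-turns}

The exponent $n$ in Theorem~\ref{thm:main} is both the number of U-turns and the number of columns. One would guess that each U-turn contributes a factor $1+y$, its two orientations being interchangeable. This guess is wrong: with an independent weight $y_i$ on the $i$th U-turn, $1+y_1$ need not divide the generating function (Proposition~\ref{prop:sharp}). The factors belong to the columns, and to see this we let the two numbers differ.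

Let $N,m\ge1$. Take $2N$ rows and $m$ columns, join $(2i-1,m)$ to $(2i,m)$ by a U-turn for $1\le i\le N$, let the top and bottom external edges point out, and orient the left external edges in an arbitrary fixed way. Rows $2i-1$ and $2i$ form the $i$th \emph{double row}. Color the edges as before. The top and bottom terminals have the colors found above, and the left terminals have arbitrary fixed colors. The arrows can be recovered from the colors: a black edge leaves its even end or enters its odd end, and a white edge does the opposite. So the configurations are the black and white colorings of the edges with the given terminal colors and with two edges of each color at every vertex. Let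
\[
\Phi_{\pi_b,\pi_w}(\tau;x,y)=\sum\tau^{\ell}\,x^{\#\text{black U-turns}}\,y^{\#\text{white U-turns}},
\]
summed over the configurations with link patterns $\pi_b,\pi_w$. It is homogeneous of degree $N$ in $x,y$.

\begin{theorem}\label{thm:general}
For all $N,m\ge1$, all left boundary conditions and all $\pi_b,\pi_w$, the polynomial $(x+y)^m$ divides $\Phi_{\pi_b,\pi_w}(\tau;x,y)$ in $\mathbb Z[\tau][x,y]$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:general}]
Take $N=m=n$ with the left edges pointing in. A U-turn oriented from $(2i,n)$ to $(2i-1,n)$ is black if and only if $(2i,n)$ is even, that is, if and only if $n$ is even. Hence $\Psi_n^V(\pi_b,\pi_w,\tau,y)$ equals $\Phi_{\pi_b,\pi_w}(\tau;y,1)$ for even $n$ and $\Phi_{\pi_b,\pi_w}(\tau;1,y)$ for odd $n$. Since $\Phi_{\pi_b,\pi_w}$ is homogeneous of degree $n$ and divisible by $(x+y)^n$, it equals $C(\tau)(x+y)^n$ with $C$ free of $x,y$. In both parities $\Psi_n^V=C(\tau)(1+y)^n$, and $y=0$ identifies $C$.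
\end{proof}

\subsection{The idea of the proof}

The last column yields one factor $x+y$ by a simple exchange of colors (Lemma~\ref{lem:onefactor}). If the columns could be permuted, each of them could be made last and would yield a factor. In the FPL model this gains nothing, because $m$ proofs of the same factor $x+y$ do not give its $m$th power. We therefore deform the model. Column $j$ receives a real parameter $z_j$, the factor produced by a last column with parameter $z$ becomes $x[1-z]+y[1+z]$ in terms of $q$-numbers with $\tau=q+q^{-1}$, and the Yang--Baxter equation lets adjacent columns change places together with their parameters. For distinct $z_j$ the $m$ factors are coprime, so their product divides (Theorem~\ref{thm:inhom}), and $z\to0$ gives $(x+y)^m$.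

Section~\ref{sec:small} treats the last column and the case $n=2$ by hand. Section~\ref{sec:calculus} introduces the crossing $X(u)$ and verifies its local identities, Section~\ref{sec:network} rewrites the FPL model in terms of crossings and deforms it, Sections~\ref{sec:last} and~\ref{sec:exchange} treat the last column and the exchange of columns, and Section~\ref{sec:end} concludes.

\section{One factor from the last column, and the case $n=2$}\label{sec:small}

We write $b$ and $w$ for the two colors and $\bar c$ for the color different from $c$. The $i$th U-turn and the vertical edge from $(2i-1,m)$ to $(2i,m)$ join the same two vertices; together they form \emph{bigon $i$}. If its two edges have different colors, exchanging them gives another configuration with the same link patterns and the same number of loops. If they have the same color $c$, they form a closed loop, and the other four edges at the two vertices have color $\bar c$.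

\begin{lemma}\label{lem:onefactor}
In the setting of Theorem~\ref{thm:general}, $x+y$ divides $\Phi_{\pi_b,\pi_w}(\tau;x,y)$.
\end{lemma}

\begin{proof}
The top and bottom terminals of column $m$ have different colors. Hence in every configuration some double row is entered by column $m$ from below and from above in different colors, and the bigon of such a double row has two colors. Exchanging the colors in the bigon of the lowest such double row is an involution without fixed points. It changes the color of one U-turn and preserves the link patterns, the number of loops and the other U-turns, so each pair contributes a multiple of $x+y$.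
\end{proof}

For $n=1$ this is the whole theorem: the terminals at $(1,1)$ have different colors, the bigon has two colors, and $\Psi_1^V=1+y$. The argument needs different colors at the two ends of the column, that is, outward arrows at both ends. For $N=m=1$ with four white terminals the bigon is forced to be a black loop and the generating function is $\tau x$.

Now let $n=2$, so that $\cap$ means black. To see which weights matter, give black loops the weight $\tau_b$, white loops the weight $\tau_w$, and the $i$th U-turn the weight $y_i$ when it is black. The left terminals $L_1,L_3$ are white and $L_2,L_4$ are black; the top terminals are $t_1$ (black) and $t_2$ (white); the bottom terminals are $d_1$ (white) and $d_2$ (black). Let $h_r$ be the edge from $(r,1)$ to $(r,2)$, let $v_r$ be the edge from $(r,1)$ to $(r+1,1)$, and let $\nu$ be the edge from $(2,2)$ to $(3,2)$. The possible link patterns are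
\begin{align*}
&\pi_b^1=\{t_1L_2,\,L_4d_2\}, &&\pi_b^2=\{t_1d_2,\,L_2L_4\},\\
&\pi_w^1=\{t_2L_1,\,L_3d_1\}, &&\pi_w^2=\{t_2d_1,\,L_1L_3\}.
\end{align*}

If bigon $1$ has one color, it is black because $t_2$ is white, and then $h_1,h_2,\nu$ are white. If bigon $2$ has one color, it is white because $d_2$ is black, and then $h_3,h_4,\nu$ are black. The two cases exclude each other, since they force different colors on $\nu$. At a vertex of a bigon with two colors the remaining two edges have different colors: for bigon $1$ this gives $h_1=b$ and $h_2=\bar\nu$, for bigon $2$ it gives $h_3=\bar\nu$ and $h_4=w$. Once the $h_r$ are known, the vertices $(1,1),(2,1),(3,1)$ determine $v_1,v_2,v_3$ in turn, and the vertex $(4,1)$ requires $v_3\ne h_4$. Up to the exchanges in bigons with two colors there remain four classes, and in each of them $v_3\neq h_4$ holds: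
\[
\begin{array}{c|cc|c|c|c|c|c}
&\text{bigon 1}&\text{bigon 2}&\nu&h_1h_2h_3h_4&v_1v_2v_3&\text{patterns}&\text{weight}\\ \hline
\alpha&bw&ww&b&bwbb&wbw&\pi_b^1,\pi_w^1&\tau_w(1+y_1)\\
\beta&bb&bw&w&wwbw&bwb&\pi_b^1,\pi_w^1&\tau_b\,y_1(1+y_2)\\
\gamma&bw&bw&b&bwww&wbb&\pi_b^2,\pi_w^1&(1+y_1)(1+y_2)\\
\delta&bw&bw&w&bbbw&wwb&\pi_b^1,\pi_w^2&(1+y_1)(1+y_2)
\end{array}
\]
One path of each color determines the patterns. The black one is $L_4h_4d_2$ in $\alpha$, $t_1v_1L_2$ in $\beta$, $L_2v_2v_3L_4$ in $\gamma$, and $L_4v_3h_3$, an edge of bigon $2$, $d_2$ in $\delta$. The white one is $L_3v_3d_1$ in $\alpha$, $L_1h_1t_2$ in $\beta$, $L_3h_3$, an edge of bigon $2$, $h_4d_1$ in $\gamma$, and $L_1v_1v_2L_3$ in $\delta$. The only cycles in this graph that avoid the bigon loops pass through two of the edges $h_r$ and the edges $v$ between them in one color; in the table the only such stretch is $h_2,h_3$ with $v_2$ or $h_3,h_4$ with $v_3$ or $h_1,h_2$ with $v_1$, and in no class do these three edges have one color. The longer stretches $h_1v_1v_2h_3$, $h_2v_2v_3h_4$ and $h_1v_1v_2v_3h_4$ are not monochromatic either. So the only loops are the bigons of one color.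

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\begin{scope}
\draw[very thick] (1,-0.4)--(1,-1)--(2,-1)--(2,-3)--(1,-3)--(1,-2)--(0.4,-2) (0.4,-4)--(2,-4)--(2,-4.6);
\draw[very thick,densely dotted] (0.4,-1)--(1,-1)--(1,-2)--(2,-2)--(2.3,-2) arc (-90:90:0.5)--(2,-1)--(2,-0.4) (0.4,-3)--(1,-3)--(1,-4.6) (2,-3)--(2,-4)--(2.3,-4) arc (-90:90:0.5)--(2,-3);
\node at (1.5,-5.1) {$\alpha$};
\end{scope}
\begin{scope}[xshift=5cm]
\draw[very thick] (1,-0.4)--(1,-2)--(0.4,-2) (0.4,-4)--(1,-4)--(1,-3)--(2,-3)--(2,-4.6) (2,-1)--(2,-2)--(2.3,-2) arc (-90:90:0.5)--(2,-1);
\draw[very thick,densely dotted] (0.4,-1)--(2,-1)--(2,-0.4) (0.4,-3)--(1,-3)--(1,-2)--(2,-2)--(2,-3)--(2.3,-3) arc (90:-90:0.5)--(1,-4)--(1,-4.6);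
\node at (1.5,-5.1) {$\beta$};
\end{scope}
\foreach \s in {0,5} {\foreach \r in {1,...,4} \node at (\s+0.05,-\r) {$L_{\r}$};
\foreach \c in {1,2} {\node at (\s+\c,-0.15) {$t_{\c}$}; \node at (\s+\c+0.3,-4.5) {$d_{\c}$};}}
\end{tikzpicture}
\caption{Two UASMs of size $2$ in the loop picture, black edges solid and white edges dotted. They have the same black and the same white link pattern. In $\alpha$ the lower U-turn lies on a white loop, in $\beta$ the upper U-turn lies on a black loop.}\label{fig:ab}
\end{figure}

With $\tau_b=\tau_w=\tau$ and $y_1=y_2=y$ the classes $\gamma$ and $\delta$ give $(1+y)^2$ each, the pair $(\pi_b^2,\pi_w^2)$ gives $0$, and $\alpha,\beta$ together give $\tau(1+y)+\tau y(1+y)=\tau(1+y)^2$. This is Theorem~\ref{thm:main} for $n=2$. The second factor for $(\pi^1_b,\pi^1_w)$ does not come from a local exchange. It comes from adding two configurations that differ on most edges (Figure~\ref{fig:ab}), one with a white loop at the second U-turn and one with a black loop at the first. The same sum shows that two generalizations fail.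

\begin{proposition}\label{prop:sharp}
Already for $n=2$ the factorization fails
\begin{enumerate}
\item[(a)] if black and white loops have different weights $\tau_b\neq\tau_w$; then even $(1+y)^2$ need not divide the generating function;
\item[(b)] if the U-turns have independent weights $y_1,y_2$; then $1+y_1$ need not divide it.
\end{enumerate}
\end{proposition}

\begin{proof}
The generating function for $(\pi_b^1,\pi_w^1)$ is $\tau_w(1+y_1)+\tau_by_1(1+y_2)$. For $y_1=y_2=y$ it equals $(1+y)(\tau_w+\tau_by)$, which is divisible by $(1+y)^2$ if and only if $\tau_b=\tau_w$. For $\tau_b=\tau_w=\tau$ and $y_1=-1$ it equals $-\tau(1+y_2)\ne0$.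
\end{proof}

\section{Two-colored diagrams and the crossing}\label{sec:calculus}

We need local identities that hold with both link patterns recorded. This section sets up a calculus in which they make sense and proves them.

\subsection{Networks}

Fix a real number $q>1$. For real $u$ let $[u]=(q^u-q^{-u})/(q-q^{-1})$. This is an odd, continuous, strictly increasing function of $u$ with $[0]=0$ and $[1]=1$. Put $\tau=[2]=q+q^{-1}$.

A \emph{diagram} on $k$ points of the boundary of a disc consists of a coloring of the points by $b,w$, a non-crossing perfect matching of the black points and a non-crossing perfect matching of the white points. We draw the matchings as \emph{threads}; black threads may cross white threads freely. Let $P_k$ be the real vector space with the diagrams as a basis. For a fixed coloring of the $k$ points, the \emph{component} of an element of $P_k$ is its part spanned by the diagrams with that coloring.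

A \emph{network} is a disc with $k$ outer points, containing disjoint small discs, each with points on its boundary, its \emph{legs}, and carrying an element of the corresponding $P_{k'}$; pairwise disjoint edges join all legs and outer points in pairs. Its \emph{value} in $P_k$ is computed as follows. Choose a diagram in each small disc and a color for each edge so that every edge agrees in color with the legs at its ends. Threads and edges join up into closed loops and paths between outer points. Weight the choice by the product of the coefficients of the chosen diagrams and by $\tau$ for each closed loop of either color, record the diagram induced on the outer points, and sum over all choices. Paths of one color are disjoint, so the induced matchings are non-crossing. The value does not change under planar isotopy. A part of the network enclosed by a circle may be replaced by one disc carrying its value, because the rest of the network sees only the colors and matchings induced on the circle.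

An element of $P_{2k}$ drawn in a box with $k$ bottom and $k$ top points is an \emph{operator on $k$ strands}. The product $AB$ is the value of $A$ stacked on top of $B$. It is associative, and its unit $\mathrm{id}$ is the value of $k$ vertical edges. For an operator $Q$ on two strands, $Q_i$ denotes $Q$ placed on strands $i,i+1$ with vertical edges elsewhere. On two strands there are three kinds of diagrams:
\begin{itemize}
\item $I_{cc'}$: the left points are joined in color $c$, the right points in color $c'$;
\item $E_{cc'}$: the bottom points are joined in color $c$, the top points in color $c'$;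
\item $\chi_{c\bar c}$: bottom left is joined to top right in color $c$, bottom right to top left in color $\bar c$.
\end{itemize}
When the color is fixed and the same on all strands we write $1$ and $E$ for $I_{cc}$ and $E_{cc}$. Drawing the threads gives the Temperley--Lieb relations $E^2=\tau E$, $E_1E_2E_1=E_1$, $E_2E_1E_2=E_2$.

The FPL vertex and the weighted U-turn are
\[
F=\sum_{c\in\{b,w\}}\bigl(I_{c\bar c}+E_{c\bar c}+\chi_{c\bar c}\bigr)\in P_4,\qquad U(x,y)=x\cdot(\text{black arc})+y\cdot(\text{white arc})\in P_2 .
\]
The six terms of $F$ are the six colorings of four legs with two legs of each color, so $F$ is invariant under rotation. Let $G(x,y)\in P_{2N+2m}$ be the value of the grid of Theorem~\ref{thm:general} with $F$ at each vertex and $U(x,y)$ on each U-turn. By construction, the coefficient in $G(x,y)$ of the diagram with the prescribed terminal colors and the matchings $\pi_b,\pi_w$ is $\Phi_{\pi_b,\pi_w}(\tau;x,y)$.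

\subsection{The crossing}

We want a family of four-legged discs that depends on a parameter, satisfies the Yang--Baxter equation and reproduces $G$. Define
\begin{equation}\label{eq:X}
X(u)=\sum_{c\in\{b,w\}}\Bigl([1-u]\,I_{cc}+[u]\,E_{cc}+I_{c\bar c}+[u]\,\chi_{c\bar c}\Bigr).
\end{equation}
Then $X(0)=\mathrm{id}$, while $X(1)=\sum_c(E_{cc}+I_{c\bar c}+\chi_{c\bar c})$ has six terms of weight $1$ and differs from $F$ only in having $E_{cc}$ in place of $E_{c\bar c}$. This difference gives $X(u)$ a property that $F$ lacks: in every term the two top legs have the same colors as the two bottom legs, counted with multiplicity. On two strands of one color $X(u)$ is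
\[
f_u=[1-u]+[u]E .
\]

The disc $X(u)$ will be placed in many positions, so we describe it without reference to top and bottom. A four-legged disc has four \emph{corners}, the arcs of its boundary between consecutive legs. In \eqref{eq:X} we \emph{mark} the bottom and the top corner. Rotation by $\pi$ sends $I_{cc'}$ to $I_{c'c}$ and fixes $E_{cc}$ and $\chi_{c\bar c}$, so it fixes $X(u)$. Therefore a crossing in a network is determined by its parameter $u$ and by the pair of opposite corners that is marked. The threads of an $I$ term cut off the unmarked corners, those of an $E$ term cut off the marked corners, and those of a $\chi$ term go straight across. We use three rules.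
\begin{itemize}
\item[(R1)] \emph{Color conservation.} The two legs next to one marked corner have the same multiset of colors as the two legs next to the other.
\item[(R2)] If the two legs next to an unmarked corner have different colors, the term is $\chi$, with weight $[u]$. Indeed $I$ joins these legs, and $E_{cc}$ has one color.
\item[(R3)] \emph{Closing.} If all legs have one color and the two legs next to an unmarked corner are joined outside the disc by a thread, the result is $[2-u]$ times a thread joining the other two legs. Indeed $I$ closes a loop and $E$ does not, so the factor is $\tau[1-u]+[u]$, which is $[2-u]$ by \eqref{eq:q1} below.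
\end{itemize}
The crossing is also invariant under exchange of the two colors. With the left and right corners marked, that is, after a quarter turn, it is the operator
\begin{equation}\label{eq:Xhat}
\widehat X(u)=\sum_{c\in\{b,w\}}\Bigl([1-u]\,E_{cc}+[u]\,I_{cc}+E_{c\bar c}+[u]\,\chi_{c\bar c}\Bigr).
\end{equation}

All computations with $q$-numbers rest on one identity,
\begin{equation}\label{eq:q0}
[a][b]=[a+b-1]+[1-a][1-b].
\end{equation}
To prove it put $C(k)=q^k+q^{-k}=C(-k)$, so that $(q-q^{-1})^2[a][b]=C(a+b)-C(a-b)$. The two terms on the right of \eqref{eq:q0}, the first read as $[a+b-1][1]$, give $C(a+b)-C(a+b-2)$ and $C(2-a-b)-C(a-b)$, and these add up to $C(a+b)-C(a-b)$. The choices $(a,b)=(2,u)$, $(1-u,1-v)$, $(1+u,v)$, $(u+v,1-v)$ yield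
\begin{align}
\tau[u]&=[u+1]+[u-1],\label{eq:q1}\\
[1-u][1-v]&=[1-u-v]+[u][v],\label{eq:q2}\\
[1-u][v]+[u][1-v]+\tau[u][v]&=[u+v],\label{eq:q3}\\
[u+v][1-v]&=[u]+[v][1-u-v],\label{eq:q4}
\end{align}
where \eqref{eq:q3} uses $[1+u]=[1-u]+\tau[u]$ from \eqref{eq:q1}. Comparing the coefficients of $1$ and $E$, we obtain from \eqref{eq:q2} and \eqref{eq:q3} the first and from \eqref{eq:q4} the second of the relations
\begin{equation}\label{eq:f}
f_uf_v=f_{u+v}+[u][v],\qquad [u+v]f_v=[u]+[v]f_{u+v}.
\end{equation}

\subsection{Bigons}

Two crossings joined along two adjacent legs enclose a face with two corners. If both corners are marked, or both unmarked, there is a relation between the parameters under which the pair can be removed.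

\begin{lemma}\label{lem:bigon}
\begin{enumerate}
\item[(a)] $X(u)X(-u)=[1-u][1+u]\,\mathrm{id}$.
\item[(b)] If $u+v=4$, then $\widehat X(u)\widehat X(v)=[u][v]\,\mathrm{id}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:q2} with $v=-u$ we have $1-[u]^2=[1-u][1+u]$. If the bottom colors are equal, (R1) makes all colors equal, and $f_uf_{-u}=f_0-[u]^2=1-[u]^2$ by \eqref{eq:f}. If they differ, write $I$ and $\chi$ for the sums of $I_{c\bar c}$ and of $\chi_{c\bar c}$ over $c$; then $\chi^2=I$ and $(I+[u]\chi)(I-[u]\chi)=(1-[u]^2)I$.

(b) By \eqref{eq:Xhat}, if the bottom colors differ, both factors are $\chi$ terms and the product is $[u][v]\chi^2=[u][v]I$. Otherwise the two middle edges have one color and the two top points have one color. By color symmetry let the bottom points be black.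

\emph{Top black.} Black middle edges give
\[
\bigl([1-u]E+[u]\bigr)\bigl([1-v]E+[v]\bigr)=[u][v]+\bigl(\tau[1-u][1-v]+[1-u][v]+[u][1-v]\bigr)E .
\]
White middle edges give $E_{wb}E_{bw}=\tau E_{bb}$, through a white loop. By \eqref{eq:q2} and \eqref{eq:q3} the total coefficient of $E_{bb}$ is
\[
\tau\bigl([-3]+[u][v]\bigr)+\bigl([4]-\tau[u][v]\bigr)+\tau=[4]+[2]-\tau[3]=0 .
\]

\emph{Top white.} The identity has no such term, so the component must vanish. Black middle edges give $E_{bw}\bigl([1-v]E_{bb}+[v]I_{bb}\bigr)=[2-v]E_{bw}$, and white middle edges give $\bigl([1-u]E_{ww}+[u]I_{ww}\bigr)E_{bw}=[2-u]E_{bw}$, both by (R3). The sum is $0$ because $2-v=-(2-u)$.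
\end{proof}

In part (b) a white loop cancels terms whose threads are all black. The cancellation uses that loops of both colors have the weight $\tau$, in accordance with Proposition~\ref{prop:sharp}(a).

\subsection{Triangles}

\begin{lemma}[Yang--Baxter equation]\label{lem:YB}
$X_1(u)X_2(u+v)X_1(v)=X_2(v)X_1(u+v)X_2(u)$.
\end{lemma}

\begin{proof}
Put $s=u+v$. By (R1) both sides have the same multiset of colors at the top as at the bottom, and by color symmetry two cases suffice.

\emph{Three black strands.} Here $X_i(u)=[1-u]+[u]E_i$. On both sides the coefficients of $1$, $E_1E_2$, $E_2E_1$ are $[1-u][1-s][1-v]$, $[u][s][1-v]$, $[1-u][s][v]$. The coefficient of $E_2$ on the left and of $E_1$ on the right is $[1-u][s][1-v]$. The coefficient of $E_1$ on the left and of $E_2$ on the right is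
\[
[1-s]\bigl([1-u][v]+[u][1-v]+\tau[u][v]\bigr)+[u][s][v]=[s]\bigl([1-s]+[u][v]\bigr)=[s][1-u][1-v],
\]
by \eqref{eq:q3} and \eqref{eq:q2}.

\emph{Two black strands and one white.} The white thread joins the white bottom point to the white top point, so a diagram is given by the positions of these two points and by the black matching, $1$ or $E$. Operators are $3\times3$ matrices over the commutative algebra spanned by $1$ and $E$, with rows for the top coloring and columns for the bottom coloring. In the order $(wbb,bwb,bbw)$,
\[
X_1(u)=\begin{pmatrix}1&[u]&0\\ [u]&1&0\\ 0&0&f_u\end{pmatrix},\qquad X_2(u)=\begin{pmatrix}f_u&0&0\\ 0&1&[u]\\ 0&[u]&1\end{pmatrix}.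
\]
Multiplying out, the left and right sides are
\begin{equation}\label{eq:matrices}
\begin{pmatrix}f_s+[u][v]&[u]+[v]f_s&[u][s]f_v\\ [v]+[u]f_s&1+[u][v]f_s&[s]f_v\\ [s][v]f_u&[s]f_u&f_uf_v\end{pmatrix},\quad
\begin{pmatrix}f_uf_v&[s]f_v&[u][s]f_v\\ [s]f_u&1+[u][v]f_s&[u]+[v]f_s\\ [s][v]f_u&[v]+[u]f_s&f_s+[u][v]\end{pmatrix}.
\end{equation}
The antidiagonals coincide, and the other six entries agree by \eqref{eq:f} and by its second relation with $u,v$ interchanged.
\end{proof}

We restate the lemma without a reading direction. A \emph{line} in a network of crossings follows edges and leaves each disc by the leg opposite to the one by which it entered. A \emph{triangle} is a network of three crossings, any two joined by one edge, these three edges bounding a face. Each disc has one corner in that face, its \emph{inner corner}, and two legs going to outer points. Number the outer points $1,\dots,6$ cyclically so that the discs are attached to $\{1,2\}$, $\{3,4\}$, $\{5,6\}$. The three lines join $1$ to $4$, $2$ to $5$, $3$ to $6$, and any two of them cross at one disc. The \emph{flip} of the triangle is the triangle with discs attached to $\{4,5\}$, $\{6,1\}$, $\{2,3\}$ in which any two lines cross at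 a disc with the same parameter as before, whose inner corner is marked if and only if it was marked before. Flipping twice gives the triangle back. Any of the three discs can be drawn on the right, and then the triangle reads $P_1Q_2R_1$ with $P,Q,R$ of the form $X(\cdot)$ or $\widehat X(\cdot)$. The inner corners are the top corner of $R$, the left corner of $Q$ and the bottom corner of $P$. The flip is $R_2Q_1P_2$, in which each inner corner is opposite to the old one.

\begin{lemma}\label{lem:triangle}
A triangle and its flip have the same value in each of the following cases.
\begin{enumerate}
\item[(a)] Two inner corners are marked, the third is unmarked, and the parameter at the unmarked one is the sum of the other two parameters.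
\item[(b)] All three inner corners are unmarked, and the parameters, in counterclockwise order $a,s,t$, satisfy $a+s+t=4$ and $\kappa=[1-s][1+s][t][4-t]\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Draw the disc with the unmarked inner corner on the right. Then all three discs have their top and bottom corners marked, the triangle is $X_1(u)X_2(u+v)X_1(v)$, and the claim is Lemma~\ref{lem:YB}.

(b) Draw the disc with parameter $s$ on the right. The claim is
\begin{equation}\label{eq:cyclic}
\widehat X_1(t)\,X_2(s)\,\widehat X_1(a)=\widehat X_2(a)\,X_1(s)\,\widehat X_2(t).
\end{equation}
Part (a) does not apply to this triangle, but it applies after $X(s)$ and $\widehat X(t)$ are replaced by their inverses up to scalars, which by Lemma~\ref{lem:bigon} are $X(-s)$ and $\widehat X(4-t)$. In the triangle $\widehat X_1(a)\widehat X_2(4-t)X_1(-s)$ the top corner of $X(-s)$ and the left corner of $\widehat X(4-t)$ are marked, the bottom corner of $\widehat X(a)$ is unmarked, and $a=(4-t)+(-s)$. So (a) gives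
\[
\widehat X_1(a)\,\widehat X_2(4-t)\,X_1(-s)=X_2(-s)\,\widehat X_1(4-t)\,\widehat X_2(a).
\]
Multiply by $\widehat X_1(t)X_2(s)$ on the left and by $X_1(s)\widehat X_2(t)$ on the right. By both parts of Lemma~\ref{lem:bigon},
\[
\widehat X_2(4-t)X_1(-s)X_1(s)\widehat X_2(t)=\kappa\,\mathrm{id}=\widehat X_1(t)X_2(s)X_2(-s)\widehat X_1(4-t),
\]
so the result is \eqref{eq:cyclic} multiplied by $\kappa$.
\end{proof}

\section{From fully packed loops to a network of crossings}\label{sec:network}

The vertex $F$ does not conserve color in either reading direction, because of the terms $E_{c\bar c}$ and $I_{c\bar c}$. Two vertices joined by an edge do conserve color when read as an operator on three strands, and such a pair is a product of crossings. Let $\Delta\in P_6$ be the value of two discs $F$ joined by an edge, with the three free legs of the lower disc at the bottom and those of the upper disc at the top.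

\begin{lemma}[Fusion]\label{lem:fusion}
$X_1(1)X_2(2)X_1(1)=X_2(1)X_1(2)X_2(1)=\tau\Delta$.
\end{lemma}

\begin{proof}
The first equality is Lemma~\ref{lem:YB} with $u=v=1$. We have $f_1=E$ and $f_2=-1+\tau E$. On three strands of one color the left side is $E_1(-1+\tau E_2)E_1=-\tau E_1+\tau E_1=0$. On two black strands and one white, the entries of the first matrix in \eqref{eq:matrices} are $f_2+1$, $\tau f_1$ or $f_1^2$, and all of them equal $\tau E$; exchanging colors gives the remaining case. In $\Delta$, let the middle edge have color $\bar c$. Then each of the two triples has two legs of color $c$, which are joined to each other, and one leg of color $\bar c$; the two legs of color $\bar c$ are joined through the middle edge, and each of the nine choices of their positions has weight $1$. So $\Delta$ vanishes on three strands of one color, and otherwise all its matrix entries are $E$.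
\end{proof}

\begin{lemma}\label{lem:uturn}
Attach $U(x,y)$ to the two right legs of $X(2)$. The value on the two left legs is $\tau\,U(y,x)$.
\end{lemma}

\begin{proof}
The right legs have equal colors, so by (R1) the left legs have equal colors, say $c$. If the arc of $U$ has color $c$, (R3) gives the factor $[2-2]=0$. If it has color $\bar c$, the term is $I$ with weight $1$ and a loop closes. So the black arc on the left has coefficient $\tau y$ and the white arc has coefficient $\tau x$.
\end{proof}

Lemma~\ref{lem:fusion} suggests which crossings to put at the grid vertices. For real $z$ let $A_z$ be the crossing with parameter $1-z$ and marked corners SW and NE, and let $B_z$ be the crossing with parameter $1+z$ and marked corners NW and SE. Naming the legs left, right, top, bottom, we have for later use: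
\[
\begin{array}{c|c|c}
&A_z&B_z\\ \hline
\text{conservation}&\{\text{left, bottom}\}=\{\text{top, right}\}&\{\text{left, top}\}=\{\text{bottom, right}\}\\
I\text{ joins}&\text{left--top, bottom--right}&\text{left--bottom, top--right}\\
E\text{ joins}&\text{left--bottom, top--right}&\text{left--top, bottom--right}\\
\text{one color}&[z]\,I+[1-z]\,E&[-z]\,I+[1+z]\,E\\
\text{two colors}&I+[1-z]\,\chi&I+[1+z]\,\chi
\end{array}
\]
For a word $\varepsilon\in\{\mathsf u,\mathsf d\}^m$ and $z\in\mathbb R^m$, let $S_\varepsilon(z;x,y)\in P_{2N+2m}$ be the value of the grid with $U(x,y)$ on each U-turn and the following discs in column $j$: if $\varepsilon_j=\mathsf u$, then $A_{z_j}$ in the lower row and $B_{z_j}$ in the upper row of every double row; if $\varepsilon_j=\mathsf d$, then $B_{z_j}$ in the lower row and $A_{z_j}$ in the upper row. The names come from directing the lower rows to the right, the upper rows to the left, and the columns up or down according to their type: the marked corners are those between the two entering and between the two leaving legs.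

\begin{proposition}\label{prop:straight}
Let $\varepsilon=\mathsf{udud}\cdots$. Then $G(x,y)=S_\varepsilon(0;x,y)$ if $m$ is even and $G(x,y)=S_\varepsilon(0;y,x)$ if $m$ is odd.
\end{proposition}

\begin{proof}
In each double row and each column $j$ the two discs $F$ form $\Delta$, with bottom legs (lower left, bottom, lower right) and top legs (upper left, top, upper right); see Figure~\ref{fig:fusion}.

For odd $j$ write $\Delta=\tau^{-1}X_1(1)X_2(2)X_1(1)$. The lower $X(1)$ carries the lower left and the bottom leg, with a marked corner between them, so it is $A_0$ in the lower row. The upper $X(1)$ carries the upper left and the top leg, with a marked corner between them, so it is $B_0$ in the upper row. This is type $\mathsf u$. The disc $X(2)$ is a crossing of the two rows to the right of the column, marked at the top and the bottom.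

For even $j$ write $\Delta=\tau^{-1}X_2(1)X_1(2)X_2(1)$. The lower $X(1)$ carries the bottom and the lower right leg, so its SE corner is marked and it is $B_0$. The upper $X(1)$ carries the top and the upper right leg, so its NE corner is marked and it is $A_0$. This is type $\mathsf d$. The disc $X(2)$ is a crossing of the two rows to the left of the column, again marked at the top and the bottom.

Between columns $2k-1$ and $2k$ the two discs $X(2)$ enclose a face with two unmarked corners. Read from left to right they are $\widehat X(2)\widehat X(2)$, which is $\tau^2$ times two horizontal edges by Lemma~\ref{lem:bigon}(b). This cancels the two factors $\tau^{-1}$. If $m$ is odd, one disc $X(2)$ remains in front of each U-turn. By Lemma~\ref{lem:uturn} it turns $U(x,y)$ into $\tau U(y,x)$, which cancels the last factor $\tau^{-1}$.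
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (-0.7,0)--(0.4,0) .. controls (0.8,0) and (1.2,1.2) .. (1.6,1.2) .. controls (2.0,1.2) and (2.4,0) .. (2.8,0)--(3.9,0);
\draw (-0.7,1.2)--(0.4,1.2) .. controls (0.8,1.2) and (1.2,0) .. (1.6,0) .. controls (2.0,0) and (2.4,1.2) .. (2.8,1.2)--(3.9,1.2);
\draw (0,-0.6)--(0,1.8) (3.2,-0.6)--(3.2,1.8);
\foreach \p in {(-0.17,-0.17),(0.17,0.17),(-0.17,1.37),(0.17,1.03),(3.03,0.17),(3.37,-0.17),(3.03,1.03),(3.37,1.37),(1,0.9),(1,0.3),(2.2,0.9),(2.2,0.3)} \fill \p circle (0.05);
\node at (0.3,-0.3) {$A_0$}; \node at (0.3,1.5) {$B_0$}; \node at (2.9,-0.3) {$B_0$}; \node at (2.9,1.5) {$A_0$};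
\node at (1,1.55) {\small $X(2)$}; \node at (2.15,1.55) {\small $X(2)$};
\node at (4.7,0.6) {$=\ \tau^2$};
\draw (5.4,0)--(8,0) (5.4,1.2)--(8,1.2) (6.1,-0.6)--(6.1,1.8) (7.3,-0.6)--(7.3,1.8);
\foreach \p in {(5.93,-0.17),(6.27,0.17),(5.93,1.37),(6.27,1.03),(7.13,0.17),(7.47,-0.17),(7.13,1.03),(7.47,1.37)} \fill \p circle (0.05);
\node at (6.1,-0.85) {$\mathsf u$}; \node at (7.3,-0.85) {$\mathsf d$};
\end{tikzpicture}
\caption{An odd and the next even column of one double row after each vertical pair of FPL vertices has been written as three crossings. Each intersection of two lines is a crossing, and dots show its marked corners. The two crossings $X(2)$ cancel up to the factor $\tau^2$, leaving a column of type $\mathsf u$ and a column of type $\mathsf d$.}\label{fig:fusion}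
\end{figure}

We now fix terminal colors. A column of type $\mathsf u$ has a white bottom terminal and a black top terminal; a column of type $\mathsf d$ has a black bottom terminal and a white top terminal. For $\varepsilon=\mathsf{udud}\cdots$ these are the colors in Theorem~\ref{thm:general}. Fix any coloring of the left terminals, and let $Z_\varepsilon(z;x,y)$ be the component of $S_\varepsilon(z;x,y)$ with these terminal colors. Its coefficients in the basis of diagrams are homogeneous polynomials of degree $N$ in $x,y$ that depend continuously on $z$. All words $\varepsilon$ are needed, because permuting the columns of $\mathsf{udud}\cdots$ produces other words. Put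
\[
\varphi(z)=x[1-z]+y[1+z],
\]
and call $z\in\mathbb R^m$ \emph{admissible} if the $z_j$ are nonzero, pairwise distinct and satisfy $|z_j|<\frac14$.

\begin{theorem}\label{thm:inhom}
For admissible $z$ and every $\varepsilon$, every coefficient of $Z_\varepsilon(z;x,y)$ is divisible in $\mathbb R[x,y]$ by $\prod_{j=1}^m\bigl(x[1-z_j]+y[1+z_j]\bigr)$. In particular, if $N=m$, then
\[
Z_\varepsilon(z;x,y)=\prod_{j=1}^m\bigl(x[1-z_j]+y[1+z_j]\bigr)\,C_\varepsilon(z)
\]
with $C_\varepsilon(z)$ independent of $x,y$.
\end{theorem}

\section{The last column of the deformed network}\label{sec:last}

The next lemma is the deformed version of Lemma~\ref{lem:onefactor}. The \emph{block} of a double row consists of its two discs in column $m$ and its U-turn. It has four legs: $p$ and $p'$ on the left, in the lower and the upper row, $s$ at the bottom and $t$ at the top. The same letters denote their colors. Let $\mu$ be the vertical edge inside the block and $e$ the U-turn.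

\begin{lemma}\label{lem:last}
Let $z=z_m$.
\begin{enumerate}
\item[(a)] For type $\mathsf u$, the part of the block with $s=w$, $t=b$ is $\varphi(z)$ times the diagram with $p$ joined to $t$ in black and $s$ joined to $p'$ in white.
\item[(b)] For type $\mathsf d$, the part of the block with $s=b$, $t=w$ is $\varphi(z)$ times the diagram with $p$ joined to $s$ in black and $t$ joined to $p'$ in white.
\item[(c)] If real numbers $x,y$ satisfy $\varphi(z_m)=0$, then $Z_\varepsilon(z_1,\dots,z_m;x,y)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The lower disc is $A_z$ and the upper disc is $B_z$. Conservation reads $\{p,w\}=\{\mu,e\}=\{p',b\}$, so $p=b$, $p'=w$ and $\mu\ne e$. If $e=w$, $\mu=b$, the lower disc is $I$ with weight $1$ and the upper disc is $\chi$ with weight $[1+z]$; the threads are $p\mu t$ and $sep'$, and the contribution is $y[1+z]$. If $e=b$, $\mu=w$, the lower disc is $\chi$ with weight $[1-z]$ and the upper disc is $I$; the threads are $pet$ and $s\mu p'$, and the contribution is $x[1-z]$.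

(b) The lower disc is $B_z$ and the upper disc is $A_z$. Conservation reads $\{p,\mu\}=\{b,e\}$ and $\{p',\mu\}=\{w,e\}$. If $\mu\ne e$, the first equation forces $\mu=b$ and the second $\mu=w$. So $\mu=e$, $p=b$, $p'=w$. If $e=b$, the upper disc is $I$; it joins $t$ to $p'$ and $\mu$ to $e$. The lower disc is black, and its top and right legs, next to the unmarked NE corner, are joined outside it. By (R3) with $u=1+z$ the contribution is $x[1-z]$, with $p$ joined to $s$. If $e=w$, the lower disc is $I$; it joins $p$ to $s$ and $\mu$ to $e$. The upper disc is white, its bottom and right legs, next to the unmarked SE corner, are joined outside it, and (R3) with $u=1-z$ gives the contribution $y[1+z]$, with $t$ joined to $p'$.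

(c) Split the sum defining $Z_\varepsilon$ according to the colors of the edges of column $m$ between consecutive double rows. For type $\mathsf u$ the color is $w$ at the bottom and $b$ at the top, so some block has $s=w$, $t=b$, and the term vanishes by (a). For type $\mathsf d$ some block has $s=b$, $t=w$, and the term vanishes by (b).
\end{proof}

Which block vanishes depends on the term. This is where all U-turns must carry the same weights $x,y$, in accordance with Proposition~\ref{prop:sharp}(b).

\begin{example}\label{ex:split}
Let $N=m=2$ and $\varepsilon=\mathsf{ud}$, with the colors and names of Section~\ref{sec:small}. We compute the coefficient of $(\pi_b^1,\pi_w^2)$ in $Z_{\mathsf{ud}}$, where $\pi^2_w=\{t_2d_1,L_1L_3\}$.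

If $\nu=b$, Lemma~\ref{lem:last}(b) for the upper block joins $t_2$ to the white edge $h_1$. The disc $B_{z_1}$ at $(1,1)$ has left leg $w$, top leg $b$ and right leg $w$, so it is $\chi$ and joins $h_1$ to $L_1$, contrary to $\pi_w^2$. So $\nu=w$. The lower block gives $\varphi(z_2)$, joins $h_4$ to $d_2$ in black and $h_3$ to $\nu$ in white. The disc $A_{z_1}$ at $(4,1)$ is $\chi$ with weight $[1-z_1]$ and joins $d_1$ to $v_3$. The disc $B_{z_1}$ at $(3,1)$ is white. Its $I$ term joins $L_3$ to $d_1$ and is excluded; its $E$ term has weight $[1+z_1]$ and joins $L_3$ to $v_2$ and $v_3$ to $h_3$. In the upper block $s=t=w$, and conservation gives $h_1=h_2$.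

If $h_1=h_2=b$, then $\mu=w$, $e=b$, both discs of the block are $\chi$, and its weight is $x[1+z_2][1-z_2]$. The disc at $(2,1)$ is $\chi$ with weight $[1-z_1]$ and the disc at $(1,1)$ is $I$. If $h_1=h_2=w$, the disc at $(2,1)$ is $I$ and the disc at $(1,1)$ is $\chi$ with weight $[1+z_1]$. Now $L_1$ is joined to $h_1$ and $L_3$ to $h_2$, so the block must join $h_1$ to $h_2$. Here $\mu=e$, so neither disc is $\chi$; an $I$ term would join $h_1$ to $t_2$ or $h_2$ to $\nu$; hence both discs are $E$, the block is white, and its weight is $y[1-z_2][1+z_2]$. In both cases the patterns are $\pi_b^1,\pi_w^2$ and no loop closes. The coefficient is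
\[
[1-z_1][1+z_1][1-z_2][1+z_2]\;\varphi(z_1)\,\varphi(z_2).
\]
At $z=0$ this is the $(x+y)^2$ of class $\delta$. The deformation has split the double factor, and $\varphi(z_1)$ appears although column $1$ does not touch the U-turns.
\end{example}

\section{Exchanging adjacent columns}\label{sec:exchange}

To explain a factor such as $\varphi(z_1)$ in Example~\ref{ex:split} we move the column to the right end. A column moves with its type, its parameter and its terminal colors. Let $z$ be admissible, and let $c$ and $c'$ be two adjacent columns, whose parameters we call $z$ and $z'$ in this section. Write $S_{cc'}$, $Z_{cc'}$ when $c$ stands to the left of $c'$ and $S_{c'c}$, $Z_{c'c}$ for the other order, all other columns being the same. We let the two columns cross below the grid at a disc $Y$ and push $Y$ upward through the rows. Define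
\[
Y=\begin{cases}X(z-z')&\text{(marked top and bottom) if $c,c'$ have the same type,}\\ \widehat X(2+z'-z)&\text{(marked left and right) if $c,c'$ have different types.}\end{cases}
\]

\begin{lemma}\label{lem:push}
The network $S_{c'c}$ with $Y$ attached to the bottom terminals of the two columns has the same value as $S_{cc'}$ with $Y$ attached to their top terminals.
\end{lemma}

\begin{proof}
Suppose $Y$ lies just below some row, which the columns cross in the order $(c',c)$. Then $Y$ and the two discs on that row form a triangle, whose inner corners are the top corner of $Y$, the SE corner of the left disc and the SW corner of the right disc. In the flip, $Y$ lies above the row, the columns cross it in the order $(c,c')$, and each column has the same disc $A$ or $B$ as before (Figure~\ref{fig:push}). If the types agree, the two discs on a row have the same letter; if they differ, they have different letters. The four cases are listed below; each entry is a parameter, with m or u for a marked or unmarked inner corner.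
\[
\begin{array}{cc|ccc|l}
\text{left}&\text{right}&\text{left (SE)}&\text{right (SW)}&Y\text{ (top)}&\text{relation}\\ \hline
A_{z'}&A_z&1-z',\ \mathrm u&1-z,\ \mathrm m&z-z',\ \mathrm m&1-z'=(1-z)+(z-z')\\
B_{z'}&B_z&1+z',\ \mathrm m&1+z,\ \mathrm u&z-z',\ \mathrm m&1+z=(1+z')+(z-z')\\
B_{z'}&A_z&1+z',\ \mathrm m&1-z,\ \mathrm m&2+z'-z,\ \mathrm u&2+z'-z=(1+z')+(1-z)\\
A_{z'}&B_z&1-z',\ \mathrm u&1+z,\ \mathrm u&2+z'-z,\ \mathrm u&\text{sum}=4
\end{array}
\]
The first three cases fall under Lemma~\ref{lem:triangle}(a). In the fourth, the counterclockwise order is $Y$, right, left, so Lemma~\ref{lem:triangle}(b) applies with $s=1+z$, $t=1-z'$ and $\kappa=[-z][2+z][1-z'][3+z']$, which is nonzero because $z\ne0$ and $|z|,|z'|<\frac14$. Flipping through the rows $2N,2N-1,\dots,1$ in turn moves $Y$ from the bottom to the top.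
\end{proof}

This is the only use of the assumption $z_j\ne0$. It is a convenience: both sides of \eqref{eq:cyclic} are continuous in $s,t$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-0.8,0.6)--(2.2,0.6);
\draw (0,-1.7)--(0,-1.4) .. controls (0,-0.9) and (1.4,-0.5) .. (1.4,0)--(1.4,1.3);
\draw (1.4,-1.7)--(1.4,-1.4) .. controls (1.4,-0.9) and (0,-0.5) .. (0,0)--(0,1.3);
\foreach \p in {(-0.18,0.42),(0.18,0.78),(1.22,0.78),(1.58,0.42),(0.4,-0.7),(1.0,-0.7)} \fill \p circle (0.05);
\node at (-0.4,0.9) {$A_{z'}$}; \node at (1.8,0.9) {$B_z$}; \node at (0.7,-1.15) {$Y$};
\node at (3,-0.2) {$=$};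
\begin{scope}[xshift=4.6cm]
\draw (-0.8,-1)--(2.2,-1);
\draw (0,-1.7)--(0,-0.4) .. controls (0,0.1) and (1.4,0.5) .. (1.4,1)--(1.4,1.3);
\draw (1.4,-1.7)--(1.4,-0.4) .. controls (1.4,0.1) and (0,0.5) .. (0,1)--(0,1.3);
\foreach \p in {(-0.18,-0.82),(0.18,-1.18),(1.22,-1.18),(1.58,-0.82),(0.4,0.3),(1.0,0.3)} \fill \p circle (0.05);
\node at (-0.4,-1.3) {$B_z$}; \node at (1.85,-1.3) {$A_{z'}$}; \node at (0.7,0.75) {$Y$};
\end{scope}
\foreach \s in {0,4.6} {\node at (\s,-1.95) {$c$}; \node at (\s+1.4,-1.95) {$c'$}; \node at (\s,1.55) {$c'$}; \node at (\s+1.4,1.55) {$c$};}
\end{tikzpicture}
\caption{The crossing $Y$ of two columns $c,c'$ passes through a row. Dots show marked corners. The case drawn is the one in which no corner inside the triangle is marked and the three parameters $1-z'$, $1+z$, $2+z'-z$ add up to $4$.}\label{fig:push}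
\end{figure}

Lemma~\ref{lem:push} is an identity between full values $S$. It remains to restrict it to the prescribed terminal colors and to check that attaching $Y$ loses no information.

\begin{lemma}\label{lem:exchange}
For fixed real $x,y$ we have $Z_{cc'}=0$ if and only if $Z_{c'c}=0$.
\end{lemma}

\begin{proof}
Take, on both sides of Lemma~\ref{lem:push}, the component in which the outer ends of the lines $c$ and $c'$ and all other terminals have their prescribed colors.

\emph{Same type.} The two outer points at the bottom have one color, and the two at the top have the other color. By (R1), on each side all four legs of $Y$ have the same color. So the left side is $Z_{c'c}$ with $f_{z-z'}$ attached to its two bottom terminals, and the right side is $Z_{cc'}$ with $f_{z-z'}$ attached to its two top terminals. Attaching $f_u$ is an invertible linear map, because attaching $f_{-u}$ afterwards multiplies by $f_uf_{-u}=[1-u][1+u]$, which is nonzero for $|u|=|z-z'|<\frac12$.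

\emph{Different types.} The two outer points at the bottom have different colors, and so do the two at the top. On either side the two outer legs of $Y$ lie next to an unmarked corner, so by (R2) only the $\chi$ term contributes, with weight $[a]$, $a=2+z'-z$. Its threads follow the lines $c$ and $c'$, so each column receives its prescribed color at the inner leg of $Y$. Attaching $\chi$ interchanges two adjacent terminals of different colors; it leaves both matchings unchanged and is a bijection on diagrams. Up to these bijections the identity reads $[a]Z_{c'c}=[a]Z_{cc'}$, and $[a]\ne0$ because $a>1$.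
\end{proof}

\begin{corollary}\label{cor:vanish}
Let $z\in\mathbb R^m$ be admissible and let real numbers $x,y$ satisfy $\varphi(z_k)=0$ for some $k$. Then $Z_\varepsilon(z;x,y)=0$ for every $\varepsilon$.
\end{corollary}

\begin{proof}
Move column $k$ to the last position by adjacent transpositions. The permuted parameters are admissible, and the resulting $Z$ vanishes by Lemma~\ref{lem:last}(c). Lemma~\ref{lem:exchange} carries the vanishing back through the transpositions.
\end{proof}

The exchange mixes different link patterns, through $f_{z-z'}$. For this reason the statement that is transported is the vanishing of the whole vector $Z_\varepsilon$, and it yields the vanishing of every single coefficient.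

\section{Proofs of the divisibility theorems}\label{sec:end}

We use division with remainder: if $R$ is a commutative ring and $D\in R[x]$ is monic of degree $m$, every $P\in R[x]$ can be written uniquely as $P=QD+P_0$ with $\deg P_0<m$. For $P$ of bounded degree the coefficients of $P_0$ are polynomials with integer coefficients in the coefficients of $P$ and $D$, and by uniqueness $D$ divides $P$ if and only if $P_0=0$.

\begin{proof}[Proof of Theorem~\ref{thm:inhom}]
Put $\rho_j=[1+z_j]/[1-z_j]$, so that $\varphi(z_j)$ is a nonzero multiple of $x+\rho_jy$. Let $P(x,y)$ be a coefficient of $Z_\varepsilon(z;x,y)$. Its remainder modulo $x+\rho_jy$ is $P(-\rho_jy,y)$, which vanishes for all real $y$ by Corollary~\ref{cor:vanish}; so $x+\rho_jy$ divides $P$. The function $[1+z]/[1-z]$ is strictly increasing on $(-1,1)$, its numerator being positive and increasing and its denominator positive and decreasing. As the $z_j$ are distinct, the forms $x+\rho_jy$ are pairwise non-associate primes of the unique factorization domain $\mathbb R[x,y]$, and their product divides $P$. If $N=m$, the quotient is homogeneous of degree $0$.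
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Fix $q>1$ and a diagram, and let $P_z(x,y)$ be its coefficient in $Z_\varepsilon(z;x,y)$. Let $D_z=\prod_{j}(x+\rho_jy)$, which is monic of degree $m$ in $x$, is defined for $|z_j|<1$, and equals $(x+y)^m$ at $z=0$. The coefficients of $P_z$ and $D_z$ are continuous in $z$, hence so are those of the remainder of $P_z$ modulo $D_z$ in $\mathbb R[y][x]$. The remainder vanishes for admissible $z$ by Theorem~\ref{thm:inhom}, and $0$ is a limit of admissible points. Therefore $(x+y)^m$ divides every coefficient of $Z_\varepsilon(0;x,y)$.

Take $\varepsilon=\mathsf{udud}\cdots$ and the given left colors. By Proposition~\ref{prop:straight} these coefficients are the polynomials $\Phi_{\pi_b,\pi_w}(\tau;x,y)$ at $\tau=q+q^{-1}$, with $x$ and $y$ interchanged if $m$ is odd, which does not affect divisibility by $(x+y)^m$. As $q$ runs over $(1,\infty)$, the number $\tau$ takes every value greater than $2$. Now divide $\Phi_{\pi_b,\pi_w}$ by $(x+y)^m$ in $\mathbb Z[\tau][y][x]$, with $\tau$ an indeterminate. Substituting a real number $\tau>2$ gives the division in $\mathbb R[y][x]$, whose remainder is $0$. So the coefficients of the remainder are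 polynomials in $\tau$ with infinitely many zeros, and the remainder vanishes.
\end{proof}

With the deduction in Section~\ref{sec:intro}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{slides}
\emph{Many New Conjectures On Fully-Packed Loop Configurations},
\texttt{https://www.ggi.infn.it/talkfiles/slides/slides5915.pdf}
\end{thebibliography}
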